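# Ramification of $p^n$-torsion in semi-stable lattices: a bound for the different that is linear in $n$

## The guess $1+e(n+\mathrm{const})$, checked by hand

Let $p>2$ be a prime, $k$ a perfect field of characteristic $p$, $K_0=W(k)[1/p]$, and $K/K_0$ a finite totally ramified extension of degree $e$, with $G_K=\mathrm{Gal}(\bar K/K)$. Let $V$ be a semi-stable $p$-adic representation of $G_K$ whose Hodge–Tate weights lie between $0$ and $r$, where $r\ge1$ is an integer, and let $R\subset V$ be a $G_K$-stable $\mathbb Z_p$-lattice. For $n\ge 1$ put $T_n=R/p^nR$, let $\rho_n:G_K\to\mathrm{GL}(T_n)$ be the action, and let $L_n$ be the finite extension of $K$ corresponding to $\ker\rho_n$. The valuation $v_K$ on $\bar K$ is normalized by $v_K(K^*)=\mathbb Z$. How large can $v_K(\mathcal D_{L_n/K})$ be, in terms of $e$, $r$, $n$?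

Two textbook facts on differents are used throughout. If $\mathcal O_M=\mathcal O_L[y]$ and $f$ is the minimal polynomial of $y$ over $L$, then $\mathcal D_{M/L}=(f'(y))$; this applies when $y$ is a root of an Eisenstein polynomial over $L$. And $\mathcal D_{M/K}=\mathcal D_{M/L}\,\mathcal D_{L/K}$ (transitivity).

Start with the simplest ramified field. Let $\pi$ be a uniformizer of $K$ and $\pi_n=\pi^{1/p^n}$. Its minimal polynomial $X^{p^n}-\pi$ is Eisenstein, so
$$v_K(\mathcal D_{K(\pi_n)/K})=v_K\big(p^n\pi_n^{p^n-1}\big)=en+1-\frac1{p^n}.\tag{1}$$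
Each new power of $p$ costs $e$. So one first guesses that in general $v_K(\mathcal D_{L_n/K})$ is at most $1+e(n+\mathrm{const})$, up to a tiny negative term, with a constant that depends on $r$ and not on $n$. Compare this with the following known result.

**Theorem 2 (Caruso and T. Liu).** Write $\frac{nr}{p-1}=p^\alpha\beta$ with $\alpha\in\mathbb N$, $\frac1p<\beta\le1$. Then $v_K(\mathcal D_{L_n/K})\le 1+e(n+\alpha+\beta)-\frac1{p^{n+\alpha}}$.

Here $\alpha\ge\log_p\frac{nr}{p-1}$ grows with $n$. The guess, in precise form, is Conjecture 3 of "Algebraische Zahlentheorie", https://core.ac.uk/download/595727963.pdf: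

**Conjecture 3.** Theorem 2 is true with $\alpha,\beta$ replaced by $\alpha',\beta'$, where $\frac r{p-1}=p^{\alpha'}\beta'$, $\alpha'\in\mathbb N$, $\frac1p<\beta'\le1$. That is, for every $n\ge1$,
$$v_K(\mathcal D_{L_n/K})\le 1+e(n+\alpha'+\beta')-\frac1{p^{n+\alpha'}}.\tag{2}$$

For $n=1$ the two statements coincide. For $p=3$, $r=1$, $n=3$ we have $\frac{nr}{p-1}=\frac32=3\cdot\frac12$, so Theorem 2 gives $1+4.5\,e-\frac1{81}$, while (2) gives $1+3.5\,e-\frac1{27}$. Let us test the guess.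

**Test 1: roots of $\pi$, $r=1$.** Suppose $\zeta_{p^n}\in K$ and let $V$ be the Kummer extension of $\mathbb Q_p$ by $\mathbb Q_p(1)$ attached to $\pi$, with its obvious lattice. It is semi-stable, with weights $0,1$ up to sign. On $R/p^n$ an element $g$ acts by $\begin{pmatrix}\chi(g)&c(g)\\0&1\end{pmatrix}$, where $\chi\equiv1$ and $c$ is the Kummer cocycle. So $L_n=K(\pi_n)$, and (1) gives $1+en-p^{-n}$. Here $\alpha'=0$, $\beta'=\frac1{p-1}$, and (2) holds with room $\frac e{p-1}$.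

**Test 2: that room is needed.** Take $n=r=1$, $k=\mathbb F_{p^f}$, $\zeta_p\in K$. For $\lambda$ in an $\mathbb F_p$-basis of $k$ put $x_\lambda=1+[\lambda]\pi$, and let $R$ be the direct sum of the $f$ Kummer lattices attached to the units $x_\lambda$; then $L_1=K(x_\lambda^{1/p})_\lambda$. Put $U^i=1+\pi^iO_K$. For $m\in\mathbb F_p^f\setminus\{0\}$ the product $x=\prod x_\lambda^{m_\lambda}\equiv1+[\sum m_\lambda\lambda]\pi \bmod \pi^2$ lies in $U^1\setminus U^2$. Then $(X+1)^p-x$ is Eisenstein with root $x^{1/p}-1$, conjugates differ by $(\zeta-1)x^{1/p}$ with $\zeta\in\mu_p$, and $v_K(\zeta_p-1)=\frac e{p-1}$, so $K(x^{1/p})/K$ has degree $p$ and different of valuation $(p-1)\frac e{p-1}=e$. By the conductor–discriminant formula, $v_K$ of the different of an abelian extension is the average of the conductor exponents of its characters. For $K(x^{1/p})$ this average is $\frac{p-1}p\,\mathrm{cond}=e$, so $\mathrm{cond}=\frac{pe}{p-1}$. Averaging over the $p^f$ characters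 of $\mathrm{Gal}(L_1/K)$ gives
$$v_K(\mathcal D_{L_1/K})=(1-p^{-f})\,e\Big(1+\frac1{p-1}\Big).$$
So for $r=n=1$ and large $e$, $f$, the term $\beta'=\frac1{p-1}$ cannot be lowered.

**Test 3: $\alpha'$ is needed too.** Take $r=p$, so $\alpha'=1$. Let $\zeta_{p^2}\in K$, let $x\in U^1$, let $c$ be its Kummer cocycle, and let $g$ act on polynomials in $Y$ of degree $\le p$ through $P\mapsto P\circ A_g^{-1}$ with $A_g(Y)=\chi(g)Y+c(g)$. The polynomials with $P(\mathbb Z_p)\subset\mathbb Z_p$ form a stable lattice with basis $\binom Yi$, $0\le i\le p$. If $g$ acts trivially modulo $p$, then so does $g^{-1}$. Evaluating $P\circ A_g-P$ at $Y=0$ for $P=Y$ and $P=\binom Yp$ gives $p\mid c$ and $p\mid\binom cp=\frac cp\prod_{0<i<p}(\frac ci-1)$. The product is a unit, so $p^2\mid c$: already the $p$-torsion sees $x^{1/p^2}$. The last section develops this into a sharpness statement.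

The guess survives. It is in fact a theorem, with strict inequality.

**Theorem A.** With the hypotheses above, let $n\ge1$, and let $\alpha\ge0$ be any integer with $p^\alpha(p-1)\ge r$. Put $\beta=\frac r{p^\alpha(p-1)}\le1$. Then
$$v_K(\mathcal D_{L_n/K})<1+e(n+\alpha+\beta)-\frac1{p^{n+\alpha}}.$$

Taking $\alpha=\alpha'$, hence $\beta=\beta'\le 1$, proves Conjecture 3.

**Complement B.** Let $r=p^a$, $a\ge0$, so $\alpha'=a$ and $\beta'=\frac1{p-1}$. For all $n\ge1$ and $\eta>0$ there are $(K,V,R)$ as above, with $V$ crystalline and $e$ arbitrarily large, such that $v_K(\mathcal D_{L_n/K})>e(n+\alpha'+\beta'-\eta)$.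

The plan for Theorem A: put $s=n+\alpha$ and $K_s=K(\pi_s)$. We construct a finite extension $M_s/K_s$ with $L_n\subset M_s$ whose different over $K_s$ we control. It is a lift to characteristic $0$ of a field $\mathcal L$ in characteristic $p$, cut out by a Frobenius equation.

## The tilt, the maps $x\mapsto x^{(l)}$, and the Kisin module

**Notation.** Fix compatible roots $\pi_l=\pi^{1/p^l}$. Let $K_l=K(\pi_l)$, $G_l=\mathrm{Gal}(\bar K/K_l)$, $\mathbf C=\widehat{\bar K}$, $O^\flat=O_{\mathbf C^\flat}=\varprojlim_{x\mapsto x^p}O_{\mathbf C}/p$, $\varpi=(\pi_l)_l\in O^\flat$, $A_{\inf}=W(O^\flat)$, and $v^\flat(x)=v_K(x^\sharp)$, so $v^\flat(\varpi)=1$. Let $\varepsilon=(1,\zeta_p,\zeta_{p^2},\dots)$. Then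
$$v^\flat(\varepsilon-1)=\lim_m p^mv_K(\zeta_{p^m}-1)=\frac{ep}{p-1}.$$

For $x\in O^\flat$ put $x^{(l)}=(x^{1/p^l})^\sharp$, and let $v_l=p^lv_K$, $q_l=v_l(p)=ep^l$. Then $v_l(x^{(l)})=v^\flat(x)$, $(x^{(l+1)})^p=x^{(l)}$, $\varpi^{(l)}=\pi_l$, and $(\sigma x)^{(l)}=\sigma(x^{(l)})$ for $\sigma\in G_K$. Reduction of $x^\sharp$ modulo $p$ is the projection of the inverse limit to its first term, so $x\mapsto x^{(l)}\bmod p$ is a ring homomorphism $O^\flat\to O_{\mathbf C}/p$; it kills exactly $\{v^\flat\ge q_l\}$. For example, $(\lambda\varpi^j)^{(l)}=[\lambda^{1/p^l}]\pi_l^j$ for $\lambda\in k$. The larger $l$ is, the more of $x$ the number $x^{(l)}\bmod p$ remembers.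

Let $\mathfrak S=W(k)[[u]]$, $\varphi(u)=u^p$, mapped to $A_{\inf}$ by $u\mapsto[\varpi]$, and let $E=u^e+pE_1(u)$ be the Eisenstein polynomial of $\pi$.

**Facts on period rings.** The map $\theta:A_{\inf}\to O_{\mathbf C}$, $\sum p^i[x_i]\mapsto\sum p^ix_i^\sharp$, is surjective. If $\varepsilon'$ is a generator of $\mathbb Z_p(1)$ (that is, $\varepsilon'=\varepsilon^a$, $a\in\mathbb Z_p^*$), put $\mu'=[\varepsilon']-1$ and $\omega=\varphi^{-1}(\mu')=[\varepsilon'^{1/p}]-1$; then $\xi=\mu'/\omega$ generates $\ker\theta$. The ring $A_{\rm cris}$ is the $p$-adic completion of $A_{\inf}[\xi^i/i!]_{i\ge 0}$, $B^+_{\rm cris}=A_{\rm cris}[1/p]$, and $B_{\rm dR}^+$ is the $\xi$-adic completion of $A_{\inf}[1/p]$, filtered by powers of $\xi$; $\mathrm{Fil}^k$ on $B^+_{\rm cris}$ is the induced filtration. Breuil's ring $S$ is the $p$-adic completion of $W(k)[u][E^i/i!]_{i\ge 0}$, with $N_S=-u\frac d{du}$; it maps to $A_{\rm cris}$ by $u\mapsto[\varpi]$.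

**Input** (Kisin, *Crystalline representations and F-crystals*; T. Liu, *On lattices in semi-stable representations: a proof of a conjecture of Breuil*, Compositio Math. 144 (2008); T. Liu, *A note on lattices in semi-stable representations*, Math. Ann. 346 (2010), the theorem on $(\varphi,\hat G)$-modules and its proof). There is a finite free $\mathfrak S$-module $\mathfrak M$ with a semilinear $\varphi$ whose linearization has cokernel killed by $E^r$, and a semilinear $G_K$-action commuting with $\varphi$ on $\hat M=A_{\inf}\otimes_{\varphi,\mathfrak S}\mathfrak M$, such that: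

* (a) $R\simeq\mathrm{Hom}_{A_{\inf},\varphi}(\hat M,A_{\inf})$ as $G_K$-modules, after possibly replacing $R$ by its dual, with $(\sigma F)(y)=\sigma(F(\sigma^{-1}y))$;
* (b) there is an operator $N$ on $\mathcal D=S[1/p]\otimes_{\varphi,\mathfrak S}\mathfrak M$ such that in $B^+_{\rm cris}\otimes_{A_{\inf}}\hat M=B^+_{\rm cris}\otimes_{S[1/p]}\mathcal D$, for $x\in\mathfrak M$ and $\sigma\in G_K$ with $\sigma(\varpi)=\varepsilon(\sigma)\varpi$,
$$\sigma(1\otimes x)=\sum_{i\ge0}\gamma_i(-\log[\varepsilon(\sigma)])\,N^i(1\otimes x),\qquad\gamma_i(y)=\frac{y^i}{i!}.\tag{3}$$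

Moreover $\mathcal D\simeq S[1/p]\otimes_{K_0}D$ with $N=N_S\otimes1+1\otimes N_D$, $N_S(S)\subset S$ and $N_D$ nilpotent. So the elements $N^i(1\otimes x)$ have bounded denominators. As $\gamma_i(\log[\varepsilon(\sigma)])\to0$ in $A_{\rm cris}$, the series (3) converges $p$-adically. The shape of (3) can be read off on $u\in S$: $\sum_i\gamma_i(-\log[\varepsilon(\sigma)])N_S^i(u)=\exp(\log[\varepsilon(\sigma)])u=[\varepsilon(\sigma)]u$, as it should be. Replacing $R$ by its dual does not change $L_n$, since a matrix is trivial modulo $p^n$ if and only if its inverse transpose is. So sign conventions for weights are irrelevant.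

**The Frobenius equation.** Let $e_1,\dots,e_h$ be a basis of $\mathfrak M$ and $\varphi(e_\bullet)=e_\bullet A$. The condition on the cokernel gives $B$ with $AB=BA=E^r$, $A,B\in M_h(\mathfrak S)$. Put
$$\mathcal T=\mathrm{Hom}_{\mathfrak S,\varphi}(\mathfrak M,W_n(O^\flat))=\{x\in W_n(O^\flat)^h:\varphi(x)=xA\},\qquad f\leftrightarrow x=(f(e_j))_j .$$
For $F\in R$ put $f_F(x)=\varphi^{-1}(F(1\otimes x))$. Since $1\otimes ux=[\varpi]^p(1\otimes x)$, we get $f_F(ux)=[\varpi]f_F(x)$; similarly for $W(k)$, so $f_F$ is $\mathfrak S$-linear. It commutes with $\varphi$: $f_F(\varphi x)=\varphi^{-1}F(\varphi(1\otimes x))=F(1\otimes x)=\varphi f_F(x)$. And $F\mapsto f_F$ is a bijection onto $\mathrm{Hom}_{\mathfrak S,\varphi}(\mathfrak M,A_{\inf})$, with inverse $F(a\otimes x)=a\varphi(f(x))$. Let $\bar f_F\in\mathcal T$ be the reduction of $f_F$ modulo $p^n$. If $\bar f_F=\bar f_G$, then $F-G$ has values in $p^nA_{\inf}$, and $(F-G)/p^n\in R$ because $A_{\inf}$ is $p$-torsion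 free. Hence
$$R/p^n\hookrightarrow\mathcal T,\qquad F\mapsto\bar f_F .\tag{4}$$

**Example.** Let $h=1$, $A=E^r$, $n=1$. Then $\mathcal T=\{x\in O^\flat: x^p=\varpi^{er}x\}$: besides $0$ there are $p-1$ solutions, all of valuation $\frac{er}{p-1}$. This number is the $n=1$ value of the threshold $c_0$ below.

The injection (4) need not be $G_K$-equivariant, because $\sigma$ moves $[\varpi]$ and $e_j$. We measure this failure next.

## Divisibility of $(\tau'-1)^k$ by $\mu'^k$

This section shows that for $\sigma\in G_s$ the defect of equivariance of (4) is divisible by high powers of $p$ and $\omega$.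

**Lemma 1.** Let $\varepsilon'$ be a generator of $\mathbb Z_p(1)$, $\mu'=[\varepsilon']-1$. There is $\tau'\in G_K$ fixing all $\zeta_{p^m}$ with $\tau'(\varpi)=\varepsilon'\varpi$. For any such $\tau'$, $(\tau'-1)^k(1\otimes x)\in\mu'^k\hat M$ for all $x\in\mathfrak M$, $k\ge0$.

**Step 1: existence of $\tau'$.** Put $K_{p^\infty}=K(\zeta_{p^\infty})$. By compactness of $\mathrm{Gal}(\bar K/K_{p^\infty})$ it suffices that $X^{p^m}-\pi$ is irreducible over $K_{p^\infty}$ for all $m$, and since $p$ is odd this means that $\pi$ is not a $p$-th power there. Suppose $\pi=y^p$ with $y\in K_{p^\infty}$. Then $K(y)/K$ has degree $p$ and lies in an abelian extension, so it is Galois and contains $\zeta_p$. As $[K(\zeta_p):K]\le p-1$ divides $p$, $\zeta_p\in K$. Then $\mathrm{Gal}(K_{p^\infty}/K)\subset1+p\mathbb Z_p$ is procyclic, and its unique subextension of degree $p$ is $K(\zeta_{p^{m+1}})$, where $\zeta_{p^m}\in K$, $\zeta_{p^{m+1}}\notin K$. By Kummer theory $\pi\in\zeta_{p^m}^jK^{*p}$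 for some $j$, which contradicts $v_K(\pi)=1$.

**Step 2: an ideal that detects $\mu'^k$.** Let $I_k=\{a\in A_{\inf}:\varphi^m(a)\in\xi^kA_{\inf}\text{ for all }m\ge0\}$. We show $I_k\subset\mu'^kA_{\inf}$. For $k=0$ there is nothing to show.

Let $k=1$, $a\in I_1$. For $m\ge1$, $\theta(\varphi^m(\xi))=p\ne0$, since $\xi=\sum_{i<p}[\varepsilon'^{i/p}]$. Write $a=\xi a_1$; then $\theta(\varphi^m(a_1))=0$ for $m\ge1$. In particular $\varphi(a_1)\in\xi A_{\inf}$, so $a_1=\varphi^{-1}(\xi)a_2$, and now $\theta(\varphi^m(a_2))=0$ for $m\ge2$, because $\theta(\varphi^{m-1}(\xi))=p$. Continuing, $a\in\xi\varphi^{-1}(\xi)\cdots\varphi^{-j}(\xi)A_{\inf}$ for every $j$. Since $\xi\varphi^{-1}(\mu')=\mu'$, we have $\xi\varphi^{-1}(\xi)\cdots\varphi^{-j}(\xi)\,\varphi^{-j-1}(\mu')=\mu'$, so the reduction satisfies $v^\flat(\bar a)\ge(1-p^{-j-1})v^\flat(\varepsilon'-1)$ for all $j$, hence $v^\flat(\bar a)\ge v^\flat(\varepsilon'-1)$. So $a=\mu'b+pa'$ with $b,a'\in A_{\inf}$. As $\mu'\in I_1$,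 also $pa'\in I_1$, and $a'\in I_1$ because $O_{\mathbf C}$ is $p$-torsion free. Repeat with $a'$; by $p$-adic completeness, $a\in\mu'A_{\inf}$.

Let $k\ge2$, $a\in I_k\subset I_1$; write $a=\mu'b$. For $m\ge0$, $\varphi^m(\mu')=\xi y_m$ with $y_m=\omega\varphi(\xi)\cdots\varphi^m(\xi)$, and $\theta(y_m)=(\zeta_p'-1)p^m\ne0$, where $\zeta'_p=\theta([\varepsilon'^{1/p}])$. From $\xi y_m\varphi^m(b)=\varphi^m(a)\in\xi^kA_{\inf}$, and since $\xi$ is a prime element not dividing $y_m$, we get $\varphi^m(b)\in\xi^{k-1}A_{\inf}$. So $b\in I_{k-1}\subset\mu'^{k-1}A_{\inf}$ by induction.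

**Step 3: the coordinates of $(\tau'-1)^k(1\otimes x)$ lie in $I_k$.** Let $t'=\log[\varepsilon']$. Since $\tau'$ fixes $\varepsilon'$, $\tau'^m(\varpi)=\varepsilon'^m\varpi$, and (3) gives
$$(\tau'-1)^k(1\otimes x)=\sum_i\Big(\sum_m(-1)^{k-m}\tbinom kmm^i\Big)\gamma_i(-t')\,N^i(1\otimes x).$$
The inner sum is the $k$-th difference of $X^i$ at $0$, which vanishes for $i<k$. So each coordinate $a\in A_{\inf}$ of the left side in the basis $1\otimes e_j$ is a $p$-adically convergent series $\sum_{i\ge k}c_i\gamma_i(-t')s_i$, with $c_i\in\mathbb Z$ and $s_i\in S[1/p]$ of bounded denominators. Now $\varphi$ is $p$-adically continuous on $B^+_{\rm cris}$, $\varphi(t')=pt'$ and $t'\in\mathrm{Fil}^1$; hence $\varphi^m(a)=\sum_{i\ge k}c_ip^{mi}\gamma_i(-t')\varphi^m(s_i)$ is a limit of elements of $\mathrm{Fil}^k$. And $\mathrm{Fil}^k$ is closed: it is the kernel of the map to $B^+_{\rm dR}/\mathrm{Fil}^k=(A_{\inf}/\xi^k)[1/p]$, which sends $A_{\rm cris}$ into the image of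 $\sum_{i<k}\frac{\xi^i}{i!}A_{\inf}$, a $p$-adically separated module. So $\varphi^m(a)\in\mathrm{Fil}^k$ for all $m\ge0$. The successive quotients $\xi^iA_{\inf}/\xi^{i+1}A_{\inf}\simeq O_{\mathbf C}$ are $p$-torsion free, hence so is $A_{\inf}/\xi^k$, and therefore $\mathrm{Fil}^k\cap A_{\inf}=\xi^kA_{\inf}$. Thus $a\in I_k\subset\mu'^kA_{\inf}$. $\square$

Now fix $\alpha$ and $\beta$ as in Theorem A and $s=n+\alpha$.

**Lemma 2.** Let $\sigma\in G_s$, $F\in R$. There is a generator $\varepsilon'$ of $\mathbb Z_p(1)$ such that, with $\omega=[\varepsilon'^{1/p}]-1$, for every $j$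
$$\bar f_{\sigma F}(e_j)-\sigma(\bar f_F(e_j))=\sum_i\sigma(y_i)\,\sigma(\bar f_F(e_i)),\qquad y_i\in\sum_{l=0}^{n-1}p^l\omega^{p^{s-l}}W_n(O^\flat).\tag{5}$$

*Proof.* As $\sigma$ fixes $\pi_s$, $\sigma^{-1}(\varpi)=\varepsilon^c\varpi$ with $c\in p^s\mathbb Z_p$. If $c=0$, then (3) gives $\sigma^{-1}(1\otimes e_j)=1\otimes e_j$, and the left side of (5) is $0$. Otherwise $c=p^{s'}a$, $a\in\mathbb Z_p^*$, $s'\ge s$. Put $\varepsilon'=\varepsilon^a$ and choose $\tau'$ by Lemma 1. By (3), $\sigma^{-1}(1\otimes e_j)$ depends only on $\varepsilon(\sigma^{-1})=\varepsilon'^{p^{s'}}$, so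
$$\sigma^{-1}(1\otimes e_j)=\tau'^{p^{s'}}(1\otimes e_j)=\sum_k\binom{p^{s'}}k(\tau'-1)^k(1\otimes e_j)=1\otimes e_j+\sum_iz_i(1\otimes e_i)$$
with $z_i\in\sum_{k\ge1}\binom{p^{s'}}k\mu'^kA_{\inf}$. Here $v_p\binom{p^{s'}}k=s'-v_p(k)$. If this equals $l\le n-1$, then $k\ge p^{s'-l}\ge p^{s-l}$. So modulo $p^n$, $y_i:=\varphi^{-1}(z_i)$ lies in the sum in (5). Finally $f_{\sigma F}(e_j)=\varphi^{-1}\sigma\big(F(\sigma^{-1}(1\otimes e_j))\big)=\sigma(f_F(e_j))+\sum_i\sigma(\varphi^{-1}z_i)\,\sigma(f_F(e_i))$. $\square$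

If the defect (5) is small enough to force equality, then $\sigma\in G_s$ acts on $\bar f_F$ through its action on $W_n(O^\flat)$. How small is small enough? This needs a way to measure size in $W_n$.

## Weights on $W_n(\mathbf C^\flat)$: what $\lambda=0$ gives, and why $\lambda=e/p$

**Definition.** For $\lambda\ge0$ and $y=\sum_{i<n}p^i[y_i]\in W_n(\mathbf C^\flat)$ put $w_\lambda(y)=\min_i(v^\flat(y_i)+\lambda i)$. For vectors and matrices take the minimum over the entries.

So $w_\lambda([\varpi])=1$ and, for $n\ge2$, $w_\lambda(p)=\lambda$ and $w_\lambda(p[\varpi]^{-e})=\lambda-e$. The Witt coordinates of $y$ are $x_i=y_i^{p^i}$.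

* (W1) $w_\lambda(x+y)\ge\min(w_\lambda(x),w_\lambda(y))$ and $w_\lambda(xy)\ge w_\lambda(x)+w_\lambda(y)$. Indeed $[a]+[b]=\sum p^i[s_i(a,b)]$ with $s_i$ homogeneous of degree $1$ in $\mathbb F_p[a^{1/p^i},b^{1/p^i}]$, so $v^\flat(s_i)\ge\min(v^\flat(a),v^\flat(b))$. Hence a finite sum of terms $p^l[z]$ with $v^\flat(z)\ge c-\lambda l$ has $w_\lambda\ge c$: combine two terms with the lowest $l$, note that the new terms $p^{l+i}[s_i]$ satisfy the same condition because $\lambda\ge0$, and iterate; $p^n=0$ ends the process. The second claim follows since $p^i[y_i]\,p^j[z_j]=p^{i+j}[y_iz_j]$. Also $-[z]=[-z]$, as $p$ is odd.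
* (W2) $w_{p\lambda}(\varphi(y))=p\,w_\lambda(y)$, and $w_\lambda$ is $G_K$-invariant.
* (W3) If all Witt coordinates of $y$ have $v^\flat\ge m$, then $w_\lambda(y)\ge\min_i(mp^{-i}+\lambda i)$.

**The flat weight $\lambda=0$.** From $\varphi(x)=xA$ we get
$$x=\varphi(x)BE^{-r}\tag{6}$$
in $W_n(\mathbf C^\flat)$, where $E=[\varpi]^e(1+pE_1[\varpi]^{-e})$ is invertible. The first thing to try is divisibility by powers of $[\varpi]$ alone, that is, $w_0$. Expanding, $E^{-r}=\sum_{j<n}\binom{-r}jp^jE_1^j[\varpi]^{-e(r+j)}$, so $w_0(E^{-r})\ge-e(r+n-1)$, and (6) gives $w_0(x)\ge p\,w_0(x)-e(r+n-1)$. Iterating, $x=0$ as soon as $w_0(x)>\frac{e(r+n-1)}{p-1}$. (The cruder remark that $E$ divides $[\varpi]^{en}$ in $W_n(O^\flat)$ gives the threshold $\frac{enr}{p-1}$; this is $e$ times the number $\frac{nr}{p-1}$ of Theorem 2.)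

Now look at the term $l=n-1$ of (5). There $p^{n-1}\omega^{p^{s-n+1}}=p^{n-1}[(\varepsilon'^{1/p}-1)^{p^{\alpha+1}}]$ has $w_0=\frac{p^{\alpha+1}e}{p-1}$. It passes the threshold only if $p^{\alpha+1}>r+n-1$. With $\alpha$ fixed the estimate stops for every $n\ge p^{\alpha+1}-r+1$, and to continue one must let $\alpha$ grow like $\log_pn$. The reason is visible: each extra factor $p$ in the expansion of $E^{-r}$ is paid for with $e$ units of pole and credited with nothing.

**The weight $e/p$.** Credit it. If $\varphi(x)$ is measured with weight $e$ on $p$, then $p[\varpi]^{-e}$ has weight $0$ and $E^{-r}$ costs only $re$. By (W2), weight $e$ on $\varphi(x)$ means weight $e/p$ on $x$. Put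
$$\rho=\frac ep,\qquad c_0=\rho(n-1)+\frac{re}{p-1},\qquad m_0=\frac{ep^nr}{p-1}=q_s\beta\le q_s .$$
Note $m_0>1$. The threshold $c_0$ still contains $n$, but a multiple of $p^{n-1}$ receives $\rho(n-1)$ as credit, so on that layer the requirement is $v^\flat>\frac{re}{p-1}$, exactly as for $n=1$.

* (W4) $w_e(E^{-1})\ge-e$, since $pE_1[\varpi]^{-e}$ is nilpotent with $w_e\ge0$.
* (W5) If $w_e(z)\ge pc_0+\delta$ and $y=zBE^{-r}$, then $w_\rho(y)\ge c_0+\delta$. Indeed $v^\flat(y_i)\ge pc_0+\delta-re-ei$, and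
$$pc_0-re-ei-(c_0-\rho i)=(p-1)\rho(n-1)-(p-1)\rho i=(p-1)\rho(n-1-i)\ge0 .$$

**Lemma 3 (uniqueness).** If $f\in\mathcal T$ and $w_\rho(f(e_j))>c_0$ for all $j$, then $f=0$.

*Proof.* Let $x=(f(e_j))_j$. If $w_\rho(x)\ge c_0+\delta$ with $\delta>0$, then $w_e(\varphi(x))\ge pc_0+p\delta$ by (W2), so (6) and (W5) give $w_\rho(x)\ge c_0+p\delta$. Iterate. $\square$

In the example with $A=E^r$, $n=1$ above, the nonzero solutions have $w_\rho=\frac{er}{p-1}=c_0$, so the strict inequality cannot be relaxed there.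

All estimates below rest on $p^j-1\ge j(p-1)$ for integers $j\ge0$. It gives, for $j\ge0$ and $r\ge1$,
$$p^{\alpha+1+j}>r+\frac{j(p-1)}p,\qquad \frac{pr(p^j-1)}{p-1}\ge j,\qquad \frac{p^{j+1}r}{p-1}\ge\frac jp+\frac r{p-1},\qquad \frac{r(p^j-1)}{p-1}\ge\frac jp.\tag{7}$$
For the first: $p^\alpha\ge\frac r{p-1}$, so $p^{\alpha+1+j}\ge p^j\frac{pr}{p-1}>p^jr\ge r+j(p-1)$. For the third: $\frac{(p^{j+1}-1)r}{p-1}\ge j+1$. The others are immediate.

**Lemma 4.** For $\sigma\in G_s$, $F\in R$ and all $j$: $w_\rho\big(\bar f_{\sigma F}(e_j)-\sigma(\bar f_F(e_j))\big)>c_0$.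

**Step 1: $w_\rho(\omega)\ge\frac e{p-1}$.** With $a=\varepsilon'^{1/p}$ write $\omega=[a]+[-1]=\sum p^i[s_i(a,-1)]$. Here $s_i(a,-1)$ is a polynomial over $\mathbb F_p$ in $a^{1/p^i}$ that vanishes at $a^{1/p^i}=1$, because $[1]+[-1]=0$; so it is divisible by $a^{1/p^i}-1$. As $v^\flat(a-1)=\frac e{p-1}$, we get $w_\rho(\omega)\ge\min_i\big(\frac e{p^i(p-1)}+\frac{ie}p\big)$. From $i$ to $i+1$ the term changes by $\frac ep-\frac e{p^{i+1}}\ge0$, so the minimum is at $i=0$.

**Step 2: compare with $c_0$.** By (5), (W1) and invariance, the quantity in question is at least $\min_{0\le l<n}\big(\rho l+\frac{p^{s-l}e}{p-1}\big)$, since $w_\rho(\sigma(\bar f_F(e_i)))\ge0$. With $l=n-1-j'$ we have $s-l=\alpha+1+j'$, and $\rho l+\frac{p^{s-l}e}{p-1}>c_0$ is equivalent to $p^{\alpha+1+j'}>r+\frac{j'(p-1)}p$, the first inequality of (7). $\square$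

## The splitting field $\mathcal L$ over $k((\varpi))$ and its different

Let $\mathcal F=k((\varpi))\subset\mathbf C^\flat$; the image of $\mathfrak S$ in $W_n(O^\flat)$ lies in $W_n(O_{\mathcal F})$. This section finds the field generated by $\mathcal T$ over $\mathcal F$ and bounds its different.

**Finiteness of $\mathcal T$.** Since $V^i[x_i]\cdot a=V^i([x_i]\varphi^i(a))$, the equation $\varphi(x)=xA$ reads in Witt coordinates
$$X_{j,i}^p=\sum_kX_{k,i}\bar A_{kj}^{p^i}+(\text{polynomial over }O_{\mathcal F}\text{ in the }X_{k,i'},\ i'<i).$$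
Given the lower coordinates, this is a system in $X_{\bullet,i}$ defining a finite algebra of dimension $p^h$ (monomials with exponents $<p$ form a basis), with Jacobian matrix $-(\bar A_{kj}^{p^i})$, since the derivative of $X^p$ vanishes. As $\bar A\bar B=\varpi^{er}$, this matrix is invertible over $\mathcal F$, and the algebra is étale. So $\mathcal T$ is finite, its coordinates lie in $\mathcal F^{\rm sep}$, and they generate a finite extension $\mathcal L/\mathcal F$. It is Galois because $\mathcal T$ is stable under $\mathrm{Gal}(\mathcal F^{\rm sep}/\mathcal F)$.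

**Notation.** Let $\mathcal F'=k'((\varpi))$ be the maximal unramified subextension of $\mathcal L/\mathcal F$, $\Gamma=\mathrm{Gal}(\mathcal L/\mathcal F')$, $N=|\Gamma|$. Let $\varpi_{\mathcal L}$ be a uniformizer of $\mathcal L$ (take $\varpi_{\mathcal L}=\varpi$ if $N=1$), with Eisenstein minimal polynomial $P$ over $\mathcal F'$; thus $O_{\mathcal L}=O_{\mathcal F'}[\varpi_{\mathcal L}]$. Put $i(g)=v^\flat(g\varpi_{\mathcal L}-\varpi_{\mathcal L})\in\frac1N\mathbb Z_{>0}$ for $g\ne1$, $i(1)=\infty$, and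
$$d=\sum_{g\ne1}i(g)=v^\flat(\mathcal D_{\mathcal L/\mathcal F}),\qquad\Phi(x)=\sum_{g\in\Gamma}\min(x,i(g)).$$
If $N\ge2$, put $i_{\max}=\max_{g\ne1}i(g)$ and $b=d+i_{\max}$; then $\Phi(i_{\max})=b$.

**Example (Artin–Schreier).** Let $y^p-y=\varpi^{-m}$, $m\ge 1$, $p\nmid m$, $\mathcal L=\mathcal F(y)$. Then $v^\flat(y)=-m/p$, and there are integers $a,a'$, $p\nmid a$, such that $y^a\varpi^{a'}$ is a uniformizer. For $g(y)=y+c$ with $c\in\mathbb F_p^*$ it is multiplied by $(1+c/y)^a=1+ac/y+\cdots$, so $i(g)=\frac{m+1}p$, $d=\frac{(p-1)(m+1)}p$ and $b=m+1$.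

**Proposition 5.** $d<m_0$, and if $N\ge2$ then $b\le m_0+\frac1N$.

The idea: if $b$ were larger, we could perturb $P$ at a precision finer than $m_0$ and still change the field. But at precision finer than $m_0$ all of $\mathcal T$ can be carried over to the new field, so the field does not change.

**Step 1: a perturbed field.** If $N=1$, then $d=0$. Let $N\ge2$ and suppose $t:=b-\frac1N>m_0$. Write $t=\lfloor t\rfloor+\frac jN$, $0\le j<N$, and $Q=P+\varpi^{\lfloor t\rfloor}X^j$. Since $t>m_0>1$, $\lfloor t\rfloor\ge1$, and $\lfloor t\rfloor\ge2$ if $j=0$; so $Q$ is Eisenstein. Let $\vartheta\in\mathbf C^\flat$ be a root of $Q$ and $\mathcal E=\mathcal F'(\vartheta)$, totally ramified of degree $N$ over $\mathcal F'$. As $v^\flat(P(\vartheta))=v^\flat(\varpi^{\lfloor t\rfloor}\vartheta^j)=t$, there is an $O_{\mathcal F'}$-homomorphism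
$$\eta:O_{\mathcal L}\to O_{\mathcal E}/\mathfrak b,\qquad\varpi_{\mathcal L}\mapsto\vartheta,\qquad\mathfrak b=\{v^\flat\ge t\}.$$
The elements $\sum_{j<N}c_j\varpi_{\mathcal L}^j$ and $\sum_{j<N}c_j\vartheta^j$, $c_j\in O_{\mathcal F'}$, both have valuation $\min_j(v^\flat(c_j)+\frac jN)$, because the terms have distinct valuations modulo $1$. So $\eta$ preserves valuations $<t$ and kills exactly the elements of valuation $\ge t$.

**Step 2: approximate solutions over $\mathcal E$.** Let $f\in\mathcal T$, $x=(f(e_j))\in W_n(O_{\mathcal L})^h$, and lift $W_n(\eta)(x)$ to $\hat x\in W_n(O_{\mathcal E})^h$. Then $\mathrm{err}:=\varphi(\hat x)-\hat xA$ maps to $0$, so it lies in $W_n(\mathfrak b)^h$. By (W3), $w_e(\mathrm{err})\ge\min_i(tp^{-i}+ei)$, and for $j=n-1-i$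
$$tp^{-i}+ei>\frac{p^{j+1}er}{p-1}+e(n-1-j)\ge e(n-1)+\frac{per}{p-1}=pc_0$$
by the second inequality of (7). So $w_e(\mathrm{err})\ge pc_0+\delta$ with $\delta>0$ independent of $f$.

**Step 3: exact solutions over $\mathcal E$.** We look for $\Delta$ with $\varphi(\hat x+\Delta)=(\hat x+\Delta)A$, that is, $\Delta=(\varphi(\Delta)+\mathrm{err})BE^{-r}$. Put $\Delta_0=0$ and $\Delta_{m+1}=(\varphi(\Delta_m)+\mathrm{err})BE^{-r}$, in $W_n(\mathcal E)^h$ because $E$ is a unit of $W_n(\mathcal F)$. By (W2), (W5) and induction, $w_\rho(\Delta_m)\ge c_0+\delta$. Also $\Delta_{m+2}-\Delta_{m+1}=\varphi(\Delta_{m+1}-\Delta_m)BE^{-r}$, so $w_\rho(\Delta_{m+1}-\Delta_m)\ge c_0+p^m\delta$, again by induction. Since $c_0-\rho i>0$ for $i\le n-1$, the $\Delta_m$ have coordinates in $O_{\mathcal E}$. The Witt coordinates of $\Delta_{m+1}-\Delta_m$ tend to $0$. The $i$-th coordinate of a sum $x'+y'$ of integral Witt vectors differs from $x'_i$ by an element of the ideal generated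 by $y'_0,\dots,y'_i$. So the Witt coordinates of $\Delta_m$ are Cauchy sequences in the complete field $\mathcal E$, and $\Delta_m\to\Delta_f\in W_n(O_{\mathcal E})^h$ coordinatewise, with $w_\rho(\Delta_f)\ge c_0+\delta$. All operations are polynomial in the Witt coordinates, hence continuous, and $\Delta_f=(\varphi(\Delta_f)+\mathrm{err})BE^{-r}$. Multiplying by $A$, $\varphi(\Delta_f)+\mathrm{err}=\Delta_fA$. So $\hat f:=\hat x+\Delta_f$ satisfies $\varphi(\hat f)=\hat fA$: it is an element of $\mathcal T$ with coordinates in $\mathcal E$.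

**Step 4: $f\mapsto\hat f$ is injective, so $\mathcal L=\mathcal E$.** Suppose $\hat f=\hat g$ and put $\kappa=f-g\in\mathcal T$. Then $W_n(\eta)(\kappa(e_j))$ is the class of the $j$-th entry of $\Delta_g-\Delta_f$, and $w_\rho(\Delta_g-\Delta_f)\ge c_0+\delta$. As $\eta$ preserves valuations $<t$, the Witt coordinates $\kappa_i$ of $\kappa(e_j)$ satisfy $v^\flat(\kappa_i)\ge\min(t,p^i(c_0+\delta-\rho i))$, hence
$$w_\rho(\kappa(e_j))\ge\min_i\min(tp^{-i}+\rho i,\ c_0+\delta).$$
With $j=n-1-i$, $tp^{-i}+\rho i>\frac{p^{j+1}er}{p-1}+\rho(n-1)-\frac{ej}p\ge c_0$ by the third inequality of (7). So $\kappa=0$ by Lemma 3. As $\mathcal T$ is finite, the injective map $f\mapsto\hat f$ from $\mathcal T$ to itself is onto. All coordinates of $\mathcal T$ lie in $\mathcal E$, so $\mathcal L\subset\mathcal E$, and $\mathcal L=\mathcal E$ since both have degree $N$ over $\mathcal F'$.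

**Step 5: contradiction.** Now $\vartheta\in\mathcal L$. Let $\delta_0=\max_gv^\flat(\vartheta-g\varpi_{\mathcal L})\in\frac1N\mathbb Z$, attained at $g_0$. From $\vartheta-g\varpi_{\mathcal L}=(\vartheta-g_0\varpi_{\mathcal L})+(g_0\varpi_{\mathcal L}-g\varpi_{\mathcal L})$, where the last term has valuation $i(g_0^{-1}g)$, and from the maximality of $\delta_0$, we get $v^\flat(\vartheta-g\varpi_{\mathcal L})=\min(\delta_0,i(g_0^{-1}g))$. Summing, $t=v^\flat(P(\vartheta))=\Phi(\delta_0)$. As $\Phi$ is strictly increasing and $t<b=\Phi(i_{\max})$, we have $\delta_0\le i_{\max}-\frac1N$. For $x<i_{\max}$ the slope of $\Phi$ is at least $2$ (from $g=1$ and from a $g$ with $i(g)=i_{\max}$). So $t\le b-\frac2N$, against $t=b-\frac1N$. Hence $b\le m_0+\frac1N$.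

**Step 6: the bound for $d$.** If $i_{\max}=\frac1N$, then $d=\frac{N-1}N<1<m_0$. Otherwise $i_{\max}\ge\frac2N$ and $d=b-i_{\max}\le m_0-\frac1N$. $\square$

Since $m_0\le q_s$, we record for $l\in\{s,s+1\}$:
$$d<q_l,\qquad\text{and if }N\ge2:\quad b<q_l+1,\qquad i_{\max}\le\frac b2<\frac{q_l+1}2\le q_l,\tag{8}$$
where $i_{\max}\le b/2$ because $d\ge i_{\max}$.

## Lifting $\mathcal L$ to fields $M_l$ over $K_l$

Let $l\in\{s,s+1\}$ and $K_l'=K_l\cdot W(k')[1/p]$, unramified over $K_l$ with uniformizer $\pi_l$. We lift the equation $P$ coefficient by coefficient. For $c=\sum\lambda_j\varpi^j\in k'[[\varpi]]$ put $\tilde c=\sum[\lambda_j^{1/p^l}]\pi_l^j\in O_{K'_l}$. Then $c^{(l)}\equiv\tilde c\bmod p$. If $c=\varpi c'$ with $c'\in k'[[\varpi]]$, then $c^{(l)}=\pi_lc'^{(l)}$ and $\tilde c=\pi_l\tilde c'$, so even $c^{(l)}\equiv\tilde c\bmod p\pi_l$. Write $P=\sum c_kX^k$ and $\tilde P=\sum\tilde c_kX^k$, which is Eisenstein over $K'_l$. For $g\in\Gamma$ let $a_g=(g\varpi_{\mathcal L})^{(l)}$.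

**Lemma 6.** (i) For each $g\in\Gamma$ there is a unique root $\tilde\varpi_g$ of $\tilde P$ with $v_l(\tilde\varpi_g-a_g)\ge q_l+1-d$. If $N\ge2$, $g\mapsto\tilde\varpi_g$ is a bijection onto the roots, and $v_l(\tilde\varpi_g-\tilde\varpi_{g'})=i(g^{-1}g')$ for $g\ne g'$.
(ii) $M_l:=K_l'(\tilde\varpi_1)$ is totally ramified of degree $N$ over $K'_l$, and $v_l(\mathcal D_{M_l/K_l})=d$.
(iii) For every $x\in O_{\mathcal L}$ there is $y\in O_{M_l}$ with $v_l(x^{(l)}-y)\ge\kappa_l:=\min(q_l,q_l+1-d)>0$.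

*Proof.* If $N=1$, then $P=X-\varpi$, $a_1=\pi_l=\tilde\varpi_1$, $M_l=K_l'$, $d=0$, and all claims are clear. Let $N\ge2$.

**Step 1: $a_g$ is nearly a root.** All terms $c_k(g\varpi_{\mathcal L})^k$ of $P(g\varpi_{\mathcal L})=0$ are divisible by $\varpi$. Dividing by $\varpi$, applying the ring homomorphism $x\mapsto x^{(l)}\bmod p$, and multiplying by $\pi_l$ gives $\sum c_k^{(l)}a_g^k\equiv0\bmod p\pi_l$. As $c_k\in\varpi k'[[\varpi]]$ for $k<N$ and $c_N=1$, we get $v_l(\tilde P(a_g))\ge q_l+1$.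

**Step 2: the shape of $\tilde P$ near $a_g$.** From $P=\prod(X-g'\varpi_{\mathcal L})$ we get $\tilde P\equiv\prod_{g'}(X-a_{g'})\bmod p$. Since $a_g-a_{g'}\equiv(g\varpi_{\mathcal L}-g'\varpi_{\mathcal L})^{(l)}\bmod p$ and $i_{\max}<q_l$, $v_l(a_g-a_{g'})=i(g^{-1}g')$ for $g\ne g'$. Write $\tilde P(X+a_g)=\sum b_kX^k$ and $\prod_{g'}(X+a_g-a_{g'})=\sum b_k'X^k$, so $b_k\equiv b'_k\bmod p$. For $k\ge1$, $b_k'$ is a sum of products of $N-k$ of the $N-1$ nonzero differences. So $v_l(b_1')=d$ and $v_l(b'_k)\ge d-(k-1)i_{\max}$. As $d<q_l$, the same holds for $b_k$: $v_l(b_1)=d$ and $v_l(b_k)\ge d-(k-1)i_{\max}$ for $k\ge1$. By Step 1, $v_l(b_0)\ge q_l+1$, and $q_l+1-d>i_{\max}$ because $b<q_l+1$.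

**Step 3: the roots.** In the Newton polygon of $\tilde P(X+a_g)$ the point $(1,d)$ is a vertex. To its left the slope gives one root of valuation $v_l(b_0)-d\ge q_l+1-d$. To its right all points lie on or above the line through $(1,d)$ of slope $-i_{\max}$, so all other roots have valuation $\le i_{\max}$. This gives existence and uniqueness of $\tilde\varpi_g$. Since $q_l+1-d>i_{\max}\ge v_l(a_g-a_{g'})$, the $\tilde\varpi_g$ have the same mutual distances as the $a_g$; so they are $N$ distinct roots, hence all roots. This proves (i).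

**Step 4: (ii) and (iii).** $\tilde P$ is Eisenstein, $v_l(\tilde P'(\tilde\varpi_1))=\sum_{g\ne1}i(g)=d$, and $K_l'/K_l$ is unramified; this is (ii). For $x=\sum_{k<N}c_k\varpi_{\mathcal L}^k$ with $c_k\in O_{\mathcal F'}$ we have $x^{(l)}\equiv\sum\tilde c_ka_1^k\bmod p$, and $a_1\equiv\tilde\varpi_1$ up to valuation $q_l+1-d$. Take $y=\sum\tilde c_k\tilde\varpi_1^k$. $\square$

We want to show that $\nu\in\mathrm{Gal}(\bar K/M_s)$ moves $O_{\mathcal L}$ only by elements of valuation $>m_0/p=q_s\beta/p$. At level $s$ alone, Lemma 6(iii) gives $v^\flat(\nu x-x)\ge\min(q_s,q_s+1-d)$, and with $d<q_s\beta$ this is greater than $q_s\beta/p$ if $\beta\le\frac p{p+1}$. For $\beta$ near $1$ (for instance $r=p-1$, $\alpha=0$) the estimate is too weak. So we use the better approximation at level $s+1$. The price is that $\nu$ need not fix $M_{s+1}$, and we must know how far it moves its integers.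

**Lemma 7.** $M_s\subset M_{s+1}$, this extension is totally ramified of degree $p$, and for $\nu\in\mathrm{Gal}(\bar K/M_s)$ and $y\in O_{M_{s+1}}$ we have $v_s(\nu y-y)\ge i_1$, where $p\,i_1=1+\frac{pq_s}{p-1}-d$.

**Step 1: inclusion.** If $N=1$, it is $K'_s\subset K'_{s+1}$. Let $N\ge2$, let $\tilde\varpi,\tilde\varpi'$ be the roots $\tilde\varpi_1$ at levels $s$ and $s+1$, and $a=\varpi_{\mathcal L}^{(s+1)}$, so $a^p=\varpi_{\mathcal L}^{(s)}$. Since $v_{s+1}=pv_s$ and $q_{s+1}=pq_s$, $v_s(\tilde\varpi'-a)\ge\kappa':=\frac{pq_s+1-d}p>0$. By the binomial formula $v_s(\tilde\varpi'^p-a^p)\ge\min(p\kappa',q_s+\kappa')>i_{\max}$, because $p\kappa'\ge q_s+1-d>i_{\max}$ and $q_s>i_{\max}$. Also $v_s(a^p-\tilde\varpi)\ge q_s+1-d>i_{\max}$. So $v_s(\tilde\varpi'^p-\tilde\varpi)>i_{\max}$, and $i_{\max}$ is the largest value of $v_s(\tilde\varpi-\tilde\varpi_g)$, $g\ne1$. By Krasner's lemma $M_s\subset K'_s(\tilde\varpi'^p)\subset M_{s+1}$.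

**Step 2: degree and a generator.** $M_{s+1}/K_s'$ is totally ramified of degree $Np$ and $[M_s:K_s']=N$, so $M_{s+1}/M_s$ is totally ramified of degree $p$. Further
$$v_s(\mathcal D_{K_{s+1}/K_s})=v_s(p\pi_{s+1}^{p-1})=q_s+1-\tfrac1p>d=v_s(\mathcal D_{M_s/K_s}).$$
By transitivity $\pi_{s+1}\notin M_s$, so $M_{s+1}=M_s(\pi_{s+1})$ with minimal polynomial $X^p-\pi_s$. As $[M_s(\zeta_p):M_s]$ is prime to $p$, this polynomial is irreducible over $M_s(\zeta_p)$. If $\gamma$ generates the cyclic group $\mathrm{Gal}(M_s(\zeta_p,\pi_{s+1})/M_s(\zeta_p))$ of order $p$, then the $M_s$-embeddings of $M_{s+1}$ into $\bar K$ are the restrictions of $\gamma^j$, $0\le j<p$.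

**Step 3: distances.** Let $\Pi$ be a uniformizer of $M_{s+1}$; then $O_{M_{s+1}}=O_{M_s}[\Pi]$. From $\gamma^j\Pi-\Pi=\sum_{m<j}\gamma^m(\gamma\Pi-\Pi)$ we get $v_s(\gamma^j\Pi-\Pi)\ge v_s(\gamma\Pi-\Pi)$, and symmetrically with $\gamma^j$ as generator. So all $v_s(\gamma^j\Pi-\Pi)$, $1\le j<p$, equal one number $i_1$, and $v_s(\mathcal D_{M_{s+1}/M_s})=(p-1)i_1$. Computing $v_s(\mathcal D_{M_{s+1}/K_s})$ through $K_{s+1}$ and through $M_s$, with Lemma 6(ii) at both levels,
$$\frac dp+q_s+1-\frac1p=d+(p-1)i_1,$$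
which is the stated formula. Finally $\nu y-y$ is divisible by $\nu\Pi-\Pi$, because $y\in O_{M_s}[\Pi]$. $\square$

**Lemma 8.** There is $m_1>m_0/p$ such that $v^\flat(\nu x-x)\ge m_1$ for all $x\in O_{\mathcal L}$ and $\nu\in\mathrm{Gal}(\bar K/M_s)$.

*Proof.* Approximate $x^{(s+1)}$ by $y\in O_{M_{s+1}}$ as in Lemma 6(iii); the error has $v_s\ge\kappa_{s+1}/p$. With Lemma 7, $v_s(\nu x^{(s+1)}-x^{(s+1)})\ge\kappa:=\min(i_1,\kappa_{s+1}/p)$. From $d<q_s$ we get
$$pi_1>\frac{pq_s}{p-1}-q_s=\frac{q_s}{p-1}>\frac{q_s}p,\qquad\kappa_{s+1}=\min(pq_s,pq_s+1-d)\ge(p-1)q_s>\frac{q_s}p,$$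
so $\kappa>0$. Taking $p$-th powers, $v_s(\nu x^{(s)}-x^{(s)})\ge\min(p\kappa,q_s+\kappa)$. Since $(\nu x-x)^{(s)}\equiv\nu x^{(s)}-x^{(s)}\bmod p$, we get $v^\flat(\nu x-x)\ge m_1:=\min(p\kappa,q_s)$. By the two displayed estimates, $m_1>q_s/p\ge m_0/p$. $\square$

## $L_n\subset M_s$, and the bound

**Step 1: $\mathrm{Gal}(\bar K/M_s)$ acts trivially on $R/p^n$.** Let $\nu\in\mathrm{Gal}(\bar K/M_s)\subset G_s$ and $F\in R$. The Witt coordinates of $\bar f_F(e_j)$ lie in $O_{\mathcal L}$. By Lemma 8, $\nu(\bar f_F(e_j))$ and $\bar f_F(e_j)$ have the same image in $W_n(O^\flat/\{v^\flat\ge m_1\})$, so the Witt coordinates of their difference have $v^\flat\ge m_1$. By (W3) its $w_\rho$ is at least $\min_i(m_1p^{-i}+\rho i)$, and with $j'=n-1-i$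
$$m_1p^{-i}+\rho i>\frac{p^{j'}re}{p-1}+\frac{e(n-1-j')}p\ge c_0$$
by the last inequality of (7). With Lemma 4, $w_\rho(\bar f_{\nu F}(e_j)-\bar f_F(e_j))>c_0$ for all $j$. As $\bar f_{\nu F}-\bar f_F\in\mathcal T$, Lemma 3 gives $\bar f_{\nu F}=\bar f_F$, and by (4) $\nu F\equiv F\bmod p^nR$. Hence $L_n\subset M_s$.

**Step 2: the different.** By transitivity, (1) with $s$ in place of $n$, Lemma 6(ii) and Proposition 5,
$$v_K(\mathcal D_{L_n/K})\le v_K(\mathcal D_{M_s/K})=1+es-\frac1{p^s}+\frac d{p^s}<1+es-\frac1{p^s}+\frac{m_0}{p^s}=1+e(n+\alpha+\beta)-\frac1{p^{n+\alpha}},$$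
since $m_0/p^s=e\beta$. This proves Theorem A, and with $\alpha=\alpha'$, $\beta=\beta'$ it proves Conjecture 3. $\blacksquare$

## Integer-valued polynomials and sharpness for $r=p^a$

We prove Complement B by extending Tests 2 and 3. Let $q=n+a$, $K_0=W(\mathbb F_{p^f})[1/p]$, and let $K$ be any finite totally ramified extension of $K_0(\zeta_{p^q})$. So $e$ can be arbitrarily large, $(p-1)\mid e$, and $e>1$. For $\lambda$ in an $\mathbb F_p$-basis of $\mathbb F_{p^f}$ let $x_\lambda=1+[\lambda]\pi$, with Kummer cocycle $c_\lambda:G_K\to\mathbb Z_p$.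

**Step 1: the representation.** Put $A_g(Y)=\chi(g)Y+c_\lambda(g)$ with $\chi$ the cyclotomic character; the cocycle relation gives $A_{gg'}=A_gA_{g'}$. Let $V_\lambda$ be the space of polynomials in $Y$ of degree $\le r=p^a$ over $\mathbb Q_p$, with $gP=P\circ A_g^{-1}$. It is the $r$-th symmetric power of the polynomials of degree $\le1$, which form the dual (up to the choice of convention) of the Kummer extension of $\mathbb Q_p$ by $\mathbb Q_p(1)$ attached to the unit $x_\lambda$. So $V_\lambda$ is crystalline with weights in $[0,r]$, up to dualizing, which does not change $L_n$. As $A_g^{-1}$ maps $\mathbb Z_p$ to itself, the $P\in V_\lambda$ with $P(\mathbb Z_p)\subset\mathbb Z_p$ form a stable lattice $R_\lambda$, with basis $\binom Yi$, $i\le r$. Take $R=\oplus_\lambda R_\lambda$.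

**Step 2: $L_n\supset H:=K(x_\lambda^{1/p^q})_\lambda$.** Let $g\in\ker\rho_n$ and $c=c_\lambda(g)$. As $g^{-1}\in\ker\rho_n$, $P\circ A_g-P\in p^nR_\lambda$ for all $P\in R_\lambda$. Evaluating at $Y=0$ for $P=\binom Y{p^j}$ gives $\binom c{p^j}\in p^n\mathbb Z_p$, $0\le j\le a$. If $v_p(c)\ge j$, then $v_p\binom c{p^j}=v_p(c)-j$, because $\binom c{p^j}=\frac c{p^j}\prod_{0<i<p^j}\big(-1+\frac ci\big)$ and $v_p(i)<j\le v_p(c)$. The case $j=0$ gives $v_p(c)\ge n$. Inductively, $v_p(c)\ge n+j-1\ge j$ gives $v_p(c)\ge n+j$. So $c\equiv0\bmod p^q$, and $g$ fixes $x_\lambda^{1/p^q}$.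

**Step 3: conductors.** Let $x\in U^1\setminus U^2$ and $y_0=x^{1/p}$. As in Test 2, $K(y_0)/K$ is totally ramified of degree $p$ with uniformizer $y_0-1$, and $v_K(\sigma y_0-y_0)=\frac e{p-1}$ for $\sigma\ne1$. In the normalized valuation of $K(y_0)$ this is $\frac{pe}{p-1}$, so the break is $t=\frac{pe}{p-1}-1$. By local class field theory the Artin symbols of $U^t$ fill the $t$-th upper ramification group, so some $z\in U^t$ has a symbol that moves $y_0$. Let the symbol of $z$ multiply $x^{1/p^q}$ by $\zeta\in\mu_{p^q}\subset K$. It multiplies $y_0$ by $\zeta^{p^{q-1}}$, so $\zeta^{p^{q-1}}\ne1$, and this is also the factor by which the symbol of $w=z^{p^{q-1}}$ multiplies $x^{1/p^q}$. As $e>1$, $t>\frac e{p-1}$, so each $p$-th power raises the level by $e$, and $w\in U^{t+(q-1)e}$. So the Kummer character attached to $x$, of order dividing $p^q$, has conductor exponent at least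
$$t+(q-1)e+1=e\Big(q+\frac1{p-1}\Big).$$

**Step 4: averaging.** By the conductor–discriminant formula $v_K(\mathcal D_{H/K})$ is the average of the conductor exponents of the characters of $\mathrm{Gal}(H/K)$. The Kummer map from $(\mathbb Z/p^q)^f$ to the character group of $\mathrm{Gal}(H/K)$ is a surjective homomorphism, so this is also the average over $m\in(\mathbb Z/p^q)^f$ of the exponent attached to $\prod x_\lambda^{m_\lambda}$. If some $m_\lambda$ is prime to $p$, then $\prod x_\lambda^{m_\lambda}\equiv1+[\sum m_\lambda\lambda]\pi\bmod\pi^2$ lies in $U^1\setminus U^2$; this happens for a proportion $1-p^{-f}$ of all $m$. Hence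
$$v_K(\mathcal D_{L_n/K})\ge v_K(\mathcal D_{H/K})\ge(1-p^{-f})\,e\Big(n+a+\frac1{p-1}\Big).$$
Choosing $f$ with $p^{-f}\big(n+a+\frac1{p-1}\big)<\eta$ proves Complement B. $\blacksquare$
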